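\title{The generalized odd shift is not sofic in dimension three and higher}

\begin{abstract}
The generalized odd shift is the set of $\{0,1\}$-colorings of $\mathbb{Z}^d$ in which every finite connected component of zeros has an odd number of vertices. We prove that it is not sofic for any $d\ge 3$. More generally, for $d\ge3$, prescribing a set of allowed component sizes gives a non-sofic shift as soon as this set contains only finitely many multiples of some integer $M$, whereas in every dimension prescribing the sizes modulo $M$ to lie in a nonempty union of subgroups of $\mathbb{Z}/M$ gives a sofic shift. The proof routes about $n^{d-1}$ wires of zeros through cubes of side $n$, uses parity to test whether the wires close up into a single loop, and shows by an entropy argument that a single loop cannot be certified with a bounded number of bits per wire.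
\end{abstract}

\section{Introduction}

Let $\mathcal{A}$ be a finite alphabet and $d\ge1$. The full shift $\mathcal{A}^{\mathbb{Z}^d}$ carries the product topology and the action of $\mathbb{Z}^d$ by translation. A \emph{subshift} is a closed shift-invariant subset. A \emph{subshift of finite type} (SFT) is a subshift defined by forbidding a finite set of finite patterns. A subshift $Y$ is \emph{sofic} if $Y=\phi(X)$ for an SFT $X$, over some finite alphabet, and a continuous shift-commuting map $\phi$; we call $(X,\phi)$ a \emph{cover} of $Y$. A point $x\in X$ with $\phi(x)=y$ is best read as a certificate that $y\in Y$: it stores a bounded amount of information at each site, and its correctness is checked by local rules. To ask whether a global property of configurations defines a sofic shift is to ask whether it admits such certificates.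

We study properties of the connected components of zeros. Two sites of $\mathbb{Z}^d$ are \emph{adjacent} if they differ by $\pm e_i$, where $e_1,\dots,e_d$ is the standard basis. A \emph{component of zeros} of $x\in\{0,1\}^{\mathbb{Z}^d}$ is a connected component of $\{g: x_g=0\}$ for this adjacency. For $\mathcal{N}\subseteq\{1,2,\dots\}$ let
\[
X_{\mathcal{N}}=\{x\in\{0,1\}^{\mathbb{Z}^d}:\ |C|\in\mathcal{N}\text{ for every finite component of zeros }C\text{ of }x\}.
\]
Infinite components are unrestricted. The set $X_{\mathcal{N}}$ is shift-invariant, and it is closed: if $x^{(j)}\to x$ and $C$ is a finite component of zeros of $x$, then $x^{(j)}$ agrees with $x$ on $C$ and on all neighbors of $C$ for large $j$, so $C$ is a component of zeros of $x^{(j)}$. For $M\ge1$ and $R\subseteq\mathbb{Z}/M$ we write $X_R$ for the subshift $X_{\mathcal{N}}$ with $\mathcal{N}=\{j\ge1: j\bmod M\in R\}$. The \emph{generalized even shift} $S_{\mathrm{even}}$ and the \emph{generalized odd shift} $S_{\mathrm{odd}}$ are the cases $M=2$, $R=\{0\}$ and $M=2$, $R=\{1\}$. For $d=1$, $S_{\mathrm{even}}$ is the usual even shift, in which no word $10^{2j+1}1$ occurs.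

It is known that $S_{\mathrm{even}}$ is sofic, and in fact for every finitely generated group and every finite generating set. The shift $S_{\mathrm{odd}}$ is sofic for $d=1$, and for $d=2$ it has been shown to be sofic by Cassaigne \cite{Cassaigne}. The definitions of the two shifts differ by one word, so the natural guess is that the pattern continues. The question, which comes from \cite{ENS}, is:
\begin{quote}
\emph{Is $S_{\mathrm{odd}}$ sofic for every $d\ge3$?}
\end{quote}
The answer is negative, and it is negative in each dimension $d\ge3$.

\begin{theorem}\label{thm:odd}
Let $d\ge3$. There is no sofic subshift $Y\subseteq S_{\mathrm{odd}}$ that contains all configurations whose zero set is finite, connected and of odd cardinality. In particular, $S_{\mathrm{odd}}$ is not sofic.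
\end{theorem}

The same proof applies to other sets of sizes. Write $M\mathbb{N}=\{M,2M,\dots\}$.

\begin{theorem}\label{thm:general}
Let $d\ge3$ and $\mathcal{N}\subseteq\{1,2,\dots\}$. If $\mathcal{N}\cap M\mathbb{N}$ is finite for some $M\ge1$, then $X_{\mathcal{N}}$ is not sofic.
\end{theorem}

This covers $\mathcal{N}=\emptyset$ (all components of zeros are infinite), every finite $\mathcal{N}$, the set of primes (take $M=4$), and every union of residue classes modulo $M$ that does not contain the class $0$. In the opposite direction:

\begin{theorem}\label{thm:sofic}
Let $d\ge1$ and $M\ge1$, and let $R\subseteq\mathbb{Z}/M$ be a nonempty union of subgroups. Then $X_R$ is sofic.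
\end{theorem}

\begin{corollary}\label{cor:class}
Let $d\ge3$. For $M\ge2$ and $\rho\in\mathbb{Z}$, the shift of all configurations whose finite components of zeros have size $\equiv\rho\pmod M$ is sofic if and only if $\rho\equiv0\pmod M$. For $M=2$, the shift $X_R$ is sofic for $R=\{0\}$ and $R=\{0,1\}$, and not sofic for $R=\{1\}$ and $R=\emptyset$.
\end{corollary}

For $d\ge3$ and a general set $R\subseteq\mathbb{Z}/M$, these theorems decide the cases $0\notin R$ and $R$ a nonempty union of subgroups. We make no claim when $0\in R$ but $R$ is not a union of subgroups, for example $R=\{0,1\}\subset\mathbb{Z}/3$.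

The negative results rest on a comparison of two quantities. A cover communicates between the inside and the outside of a cube of side $n$ only through a thin layer around the boundary, which holds $O(n^{d-1})$ bits. For $d\ge3$, a number $N$ of order $n^{d-1}$ of disjoint paths of zeros can cross the cube in any of $N!$ orders, and $\log N!$ is of order $N\log N$. The odd shift is sensitive to these orders: if the zero set is assembled from finite pieces of even size and one piece of odd size, then the configuration lies in $S_{\mathrm{odd}}$ exactly when the zero set is connected. The core of the paper is the combinatorial statement that connectedness of such an assembly cannot be certified with $O(N)$ bits per cube. A two-party statement of this kind is due to Raz and Spieker \cite{RS}; we do not use it, and everything is proved below.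

Section~\ref{sec:flow} proves Theorem~\ref{thm:sofic} and shows where its method breaks down for odd sizes. Section~\ref{sec:glue} explains how certificates are glued and works out the smallest example. Section~\ref{sec:reduction} deduces Theorems~\ref{thm:odd} and~\ref{thm:general} from a combinatorial bound and a geometric construction, which are proved in Sections~\ref{sec:product} and~\ref{sec:wires}. Throughout, $\log$ is the logarithm to base $2$.

\section{Flows certify subgroups}\label{sec:flow}

A local rule can constrain the size of an arbitrarily large component by conservation: let every zero produce one unit of a substance counted modulo $M$, let the substance flow along the edges between zeros, and let nothing escape. In a finite component the total production must then vanish modulo $M$. Allowing an error in a subgroup $\Gamma$ at each site weakens the conclusion to $|C|\bmod M\in\Gamma$.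

\begin{proof}[Proof of Theorem~\ref{thm:sofic}]
Define an SFT $X$ as follows. Each site $g$ carries either the symbol $1$, or the symbol $0$ together with a subgroup $\Gamma$ of $\mathbb{Z}/M$ contained in $R$ and values $f(g\to g')\in\mathbb{Z}/M$ for the $2d$ neighbors $g'$ of $g$. Write $\operatorname{div}f(g)=\sum_{g'}f(g\to g')$. The rules are:
\begin{enumerate}
\item adjacent zeros carry the same $\Gamma$;
\item $f(g\to g')=-f(g'\to g)$ for adjacent zeros $g,g'$;
\item $f(g\to g')=0$ if $g'$ carries $1$;
\item $\operatorname{div}f(g)-1\in\Gamma$ at every zero $g$.
\end{enumerate}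
Each rule involves one site or two adjacent sites, so $X$ is an SFT. Let $\phi$ forget everything except the symbol $0$ or $1$.

\emph{$\phi(X)\subseteq X_R$.} Let $C$ be a finite component of zeros. By rule 1 it carries a single $\Gamma$. By rules 2 and 3, $\sum_{g\in C}\operatorname{div}f(g)=0$. Summing rule 4 over $C$ gives $-|C|\in\Gamma$, so $|C|\bmod M\in\Gamma\subseteq R$.

\emph{$X_R\subseteq\phi(X)$.} The rules do not link different components, so we label each component separately. Let $C'$ be a finite connected set of sites with a chosen root. Take a spanning tree of $C'$; for a vertex $g$ other than the root, with parent $g^+$, let $f(g\to g^+)=-f(g^+\to g)$ be the number of vertices in the subtree hanging from $g$, and let $f=0$ on all other edges. The subtree of $g$ consists of $g$ and the subtrees of its children, so $\operatorname{div}f(g)=1$; at the root, $\operatorname{div}f=1-|C'|$.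

If $C$ is a finite component, put $\rho=|C|\bmod M\in R$ and $\Gamma=\langle\rho\rangle$. Since $\rho$ lies in a subgroup contained in $R$, we have $\Gamma\subseteq R$. Take the tree flow on $C'=C$: rule 4 reads $0\in\Gamma$ away from the root and $-\rho\in\Gamma$ at the root.

If $C$ is an infinite component, take $\Gamma=\{0\}$, which is contained in $R$ because $R$ contains some subgroup. The antisymmetric functions $f$ on the edges of $C$ form a compact space. For finite $F\subset C$, the set $E_F$ of those $f$ with $\operatorname{div}f=1$ on $F$ is closed. It is nonempty: choose a finite connected $C'\subset C$ strictly containing $F$ and use the tree flow with root in $C'\setminus F$. As $E_F\cap E_{F'}=E_{F\cup F'}$, compactness gives an $f$ with $\operatorname{div}f=1$ on all of $C$.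
\end{proof}

For odd sizes one would modify the cover with $M=2$ by marking some zeros as roots and demanding $\operatorname{div}f=0$ at roots and $\operatorname{div}f=1$ at the other zeros. Summation now gives $|C|\equiv\#\{\text{roots in }C\}\pmod2$, so the cover must also guarantee an odd number of roots, say exactly one, in each finite component. For $d=1$ this is a local condition: declare a zero to be a root when its left neighbor is $1$. A finite odd interval then carries the tree flow toward its root, and on an infinite interval the equations are solved recursively, starting from the finite end if there is one. This shows that $S_{\mathrm{odd}}$ is sofic for $d=1$. In higher dimension a component has no such end, and two distant roots must learn whether they lie in the same component. The rest of the paper shows that for $d\ge3$ no device of any kind can replace the root.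

\section{Gluing certificates}\label{sec:glue}

Let $(X,\phi)$ be a cover with alphabet $\mathcal{A}$. A \emph{window} of radius $r$ is a cube $g+[-r,r]^d$. For all large $r$ the following two facts hold, and we then say that the cover has \emph{radius} $r$.
\begin{itemize}
\item A configuration $z\in\mathcal{A}^{\mathbb{Z}^d}$ lies in $X$ as soon as, on every window, it agrees with some point of $X$. Indeed, take $r$ so large that every forbidden pattern fits in a window.
\item The symbol $\phi(x)_g$ depends only on the restriction of $x$ to the window centered at $g$. Indeed, $x\mapsto\phi(x)_0$ is a continuous map from a compact space to a finite set, and $\phi$ commutes with shifts.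
\end{itemize}
For a finite set $B\subset\mathbb{Z}^d$, the \emph{collar} $\partial B$ is the union of all windows of radius $r$ that meet both $B$ and its complement.

\begin{lemma}[Gluing]\label{lem:glue}
Let $(X,\phi)$ have radius $r$, and let $B_0,\dots,B_{V-1}$ be finite sets such that no window meets two of them. Let $x^*,x^{(0)},\dots,x^{(V-1)}\in X$ be such that $x^{(u)}=x^*$ on $\partial B_u$ for each $u$. Define $z=x^{(u)}$ on $B_u$ and $z=x^*$ outside $\bigcup_uB_u$. Then $z\in X$, $\phi(z)=\phi(x^{(u)})$ on $B_u$, and $\phi(z)=\phi(x^*)$ outside $\bigcup_uB_u$.
\end{lemma}

\begin{proof}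
Consider a window. If it meets no $B_u$, then $z=x^*$ on it. If it is contained in $B_u$, then $z=x^{(u)}$ on it. Otherwise it meets exactly one $B_u$ and the complement of $B_u$; it then lies in $\partial B_u$, where $x^{(u)}=x^*$, so $z=x^{(u)}=x^*$ on it. Hence $z\in X$. A window centered in $B_u$ is of the second or third kind, so $z=x^{(u)}$ on it; a window centered outside all $B_u$ is of the first or third kind, so $z=x^*$ on it.
\end{proof}

\begin{example}[Two boxes, two wires]\label{ex:small}
Take two distant cubes $B_0,B_1$. Each is crossed by two paths of zeros that do not touch, either straight (pattern $e$) or exchanging places (pattern $s$); Section~\ref{sec:wires} shows that the exchange is possible for $d\ge3$. Outside the cubes, four fixed paths of zeros lead the two exits of $B_0$ to the two entrances of $B_1$ and the two exits of $B_1$ back to the entrances of $B_0$, as in Figure~\ref{fig:small}. All eight paths have even size, except one outer path of odd size. The configurations $y_{(e,s)}$ and $y_{(s,e)}$ have a single component of zeros, of odd size, and lie in $S_{\mathrm{odd}}$. The configuration $y_{(e,e)}$ has two components, and the one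 that misses the odd path has even size, so $y_{(e,e)}\notin S_{\mathrm{odd}}$.

Suppose that $S_{\mathrm{odd}}=\phi(X)$, and let $x,x'$ be certificates for $y_{(e,s)}$ and $y_{(s,e)}$. If they agreed on $\partial B_0\cup\partial B_1$, Lemma~\ref{lem:glue} with $x^{(0)}=x^*=x$ and $x^{(1)}=x'$ would produce a certificate for $y_{(e,e)}$. So $x$ and $x'$ differ on the collars: the collars must record at least one bit about the way the wires are permuted.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,4.4,8.8} {
  \draw[gray,fill=gray!10] (\x,0) rectangle +(1,1);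
  \draw[gray,fill=gray!10] (\x+2,0) rectangle +(1,1);
  \draw[thick] (\x+1,0.7)--(\x+2,0.7) (\x+1,0.3)--(\x+2,0.3);
  \draw[thick] (\x+3,0.7)--(\x+3.3,0.7)--(\x+3.3,1.3)--(\x-0.3,1.3)--(\x-0.3,0.7)--(\x,0.7);
  \draw[thick] (\x+3,0.3)--(\x+3.3,0.3)--(\x+3.3,-0.3)--(\x-0.3,-0.3)--(\x-0.3,0.3)--(\x,0.3);
  \fill (\x+1.5,1.3) circle (2.5pt);
}
\draw[thick] (0,0.3)--(1,0.3) (0,0.7)--(1,0.7) (2,0.3)--(3,0.7) (2,0.7)--(3,0.3);
\draw[thick] (4.4,0.3)--(5.4,0.7) (4.4,0.7)--(5.4,0.3) (6.4,0.3)--(7.4,0.3) (6.4,0.7)--(7.4,0.7);
\draw[thick] (8.8,0.3)--(9.8,0.3) (8.8,0.7)--(9.8,0.7) (10.8,0.3)--(11.8,0.3) (10.8,0.7)--(11.8,0.7);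
\node at (1.5,-0.7) {$(e,s)$}; \node at (5.9,-0.7) {$(s,e)$}; \node at (10.3,-0.7) {$(e,e)$};
\end{tikzpicture}
\caption{Schematic zero sets with two boxes (gray) and two wires in each; crossing wires pass each other without touching. All pieces have even size except the dotted one. The first two zero sets are single loops of odd size. The left box of the first and the right box of the second combine to the third, whose lower loop has even size.}\label{fig:small}
\end{figure}

One bit contradicts nothing. With $N$ wires in each cube, a collar has room for $cN$ bits, where $c$ depends on the unknown cover and may be large. We must therefore show that the number of bits per wire cannot stay bounded. Lemma~\ref{lem:glue} says what has to be proved: among configurations that form a single loop, those whose certificates share the same collars can be recombined freely, box by box, and the results must again be single loops. So we need an upper bound for product sets of single loops.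

\section{Reduction to a problem on permutations}\label{sec:reduction}

\subsection*{Wirings and valid tuples}
There are $V$ \emph{boxes} $u\in\{0,\dots,V-1\}$. Box $u$ has a set $I_u$ of $N$ \emph{inputs} and a set $O_u$ of $N$ \emph{outputs}, all these sets being disjoint. Put $I=\bigsqcup_uI_u$, $O=\bigsqcup_uO_u$ and $T=NV$. A \emph{wiring} is a bijection $w:O\to I$. A \emph{tuple} is a family $\sigma=(\sigma_u)_u$ of bijections $\sigma_u:I_u\to O_u$; we also write $\sigma$ for the resulting bijection $I\to O$. A tuple defines the permutation $\pi_\sigma=w\circ\sigma$ of $I$, and it is \emph{valid} if $\pi_\sigma$ is a single cycle of length $T$. The wiring is \emph{balanced} if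
\[
|w(O_u)\cap I_{u'}|\le 9N/V\qquad\text{for all boxes }u,u',\text{ including }u=u'.
\]
The average of the left side is $N/V$, so a balanced wiring spreads the outputs of each box over many boxes.

We need three facts: valid tuples are numerous, product sets of valid tuples are small, and the whole structure can be drawn in $\mathbb{Z}^d$ in cubes whose boundary has $O(N)$ sites.

\begin{lemma}\label{lem:balanced}
For fixed $V$ and all large $N$ there is a balanced wiring for which at least $(N!)^V/(2T)$ tuples are valid.
\end{lemma}

\begin{proposition}[Product bound]\label{prop:product}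
For every $\delta\ge1$ there is $V$ such that the following holds for all $N\ge2$ and all balanced wirings $w$. If $A_u$ is a nonempty set of bijections $I_u\to O_u$ for each $u$, and every tuple in $\prod_uA_u$ is valid, then
\[
\sum_u\log|A_u|<V\log N!-\delta T.
\]
\end{proposition}

In words, a product of valid tuples must give up more than $\delta$ bits per wire, and $\delta$ is as large as we like if there are enough boxes. A single box would not do: for $V=1$ the set of all valid tuples is itself a product, of size $(N-1)!$.

\begin{proposition}[Realization]\label{prop:real}
Let $d\ge3$, $m=d-1$, $M\ge2$ and $q,V,r\ge1$. Put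
\[
N=q^m,\qquad n=16m(q+M),\qquad L=8(n+r+1),\qquad B_u=[0,n-1]^d+uLe_1\quad(0\le u<V).
\]
For every wiring $w$ of $V$ boxes with $N$ inputs and outputs each, and every $\theta\in\mathbb{Z}/M\cup\{\infty\}$, there are configurations $y_\sigma\in\{0,1\}^{\mathbb{Z}^d}$, indexed by tuples, such that:
\begin{enumerate}
\item[\textup{(R1)}] the restriction of $y_\sigma$ to $B_u$ depends only on $\sigma_u$, and the restriction of $y_\sigma$ to the complement of $\bigcup_uB_u$ does not depend on $\sigma$;
\item[\textup{(R2)}] the components of zeros of $y_\sigma$ are in bijection with the cycles of $\pi_\sigma$;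
\item[\textup{(R3)}] one component, the special one, is infinite if $\theta=\infty$ and finite of size $\equiv\theta\pmod M$ otherwise; all other components are finite, of size divisible by $M$ and at least $n$.
\end{enumerate}
\end{proposition}

\subsection*{A criterion for non-soficity}

\begin{proposition}\label{prop:crit}
Let $d\ge3$, $M\ge2$, $\theta\in\mathbb{Z}/M\cup\{\infty\}$, $q_0\ge1$, and let $Y\subseteq\{0,1\}^{\mathbb{Z}^d}$ be a subshift. Suppose that for all $q\ge q_0$, all $V,r\ge1$ and all wirings, the configurations of Proposition~\ref{prop:real} satisfy
\begin{equation}\label{eq:test}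
y_\sigma\in Y\iff\sigma\text{ is valid}.
\end{equation}
Then $Y$ is not sofic.
\end{proposition}

\begin{proof}
Suppose that $Y$ has a cover $(X,\phi)$ with alphabet $\mathcal{A}$ and radius $r\ge1$. The order of the choices matters: the capacity $c$ of a collar, in bits per wire, is fixed first and does not depend on $V$ or $q$.

\emph{Capacity of a collar.} Two sites of a window differ by at most $2r$ in each coordinate. So the collar of $[0,n-1]^d$ is contained in $[-2r,n-1+2r]^d$ and avoids $[2r,n-1-2r]^d$. For $n\ge4r$, the mean value theorem and $q+M\le(M+1)q$ give
\[
|\partial B_u|\le(n+4r)^d-(n-4r)^d\le 8rd\,(2n)^{d-1}\le 8rd\,2^{d-1}\bigl(16m(M+1)\bigr)^mN.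
\]
Hence $|\mathcal{A}|^{|\partial B_u|}\le2^{cN}$ for a constant $c\ge1$ depending only on $d,M,r,|\mathcal{A}|$.

\emph{Choice of parameters.} Let $\delta=c+1$ and take $V$ from Proposition~\ref{prop:product}. Take $q\ge q_0$ so large that $n\ge4r$, $N\ge2$ and Lemma~\ref{lem:balanced} applies to $N=q^m$. Let $w$ be the wiring given by that lemma, and let $y_\sigma$ be the corresponding configurations. The first coordinates of sites in different cubes $B_u$ differ by at least $L-n+1>2r$, so no window meets two cubes.

\emph{Pigeonhole.} For each valid $\sigma$ choose, by \eqref{eq:test}, a point $x(\sigma)\in X$ with $\phi(x(\sigma))=y_\sigma$. The family of restrictions $(x(\sigma)|_{\partial B_u})_u$ takes at most $2^{cNV}=2^{cT}$ values. So there is a set $\mathcal{T}$ of valid tuples, all with the same family of restrictions, such that $|\mathcal{T}|\ge(N!)^V2^{-cT}/(2T)$. Let $A_u=\{\sigma_u:\sigma\in\mathcal{T}\}$.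

\emph{Every tuple $\sigma'\in\prod_uA_u$ is valid.} For each $u$ choose $\sigma^{(u)}\in\mathcal{T}$ whose $u$-th coordinate is $\sigma'_u$, and fix any $\sigma^*\in\mathcal{T}$. Lemma~\ref{lem:glue}, applied to $x^{(u)}=x(\sigma^{(u)})$ and $x^*=x(\sigma^*)$, gives $z\in X$ with $\phi(z)=y_{\sigma^{(u)}}$ on $B_u$ and $\phi(z)=y_{\sigma^*}$ outside the cubes. By (R1), $\phi(z)=y_{\sigma'}$. Thus $y_{\sigma'}\in Y$, and $\sigma'$ is valid by \eqref{eq:test}.

\emph{Contradiction.} Since $\mathcal{T}\subseteq\prod_uA_u$ and $\log(2T)\le T$ for $T\ge2$,
\[
\sum_u\log|A_u|\ge\log|\mathcal{T}|\ge V\log N!-cT-\log(2T)\ge V\log N!-\delta T,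
\]
which contradicts Proposition~\ref{prop:product}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
Let $Y\subseteq S_{\mathrm{odd}}$ be a subshift containing all configurations whose zero set is finite, connected and of odd cardinality. Take $M=2$, $\theta=1$, $q_0=1$. If $\sigma$ is valid, then by (R2) and (R3) the zero set of $y_\sigma$ is a single finite component of odd size, so $y_\sigma\in Y$. If $\sigma$ is not valid, there is a component other than the special one, which is finite of even size, so $y_\sigma\notin S_{\mathrm{odd}}$ and $y_\sigma\notin Y$. By Proposition~\ref{prop:crit}, $Y$ is not sofic. The shift $Y=S_{\mathrm{odd}}$ satisfies the assumptions.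
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Replacing $M$ by $2M$ keeps $\mathcal{N}\cap M\mathbb{N}$ finite, so we may assume $M\ge2$. Take $\theta=\infty$ and $q_0$ such that $16m(q_0+M)$ exceeds every element of $\mathcal{N}\cap M\mathbb{N}$. If $\sigma$ is valid, the zero set of $y_\sigma$ is a single infinite component, so $y_\sigma\in X_{\mathcal{N}}$. If not, there is a finite component whose size is divisible by $M$ and at least $n$; this size is not in $\mathcal{N}$, which is the only use of the hypothesis. So \eqref{eq:test} holds for $Y=X_{\mathcal{N}}$, and Proposition~\ref{prop:crit} applies.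
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $0\notin R$, the set $\mathcal{N}$ defining $X_R$ contains no multiple of $M$ and Theorem~\ref{thm:general} applies; this covers $R=\{\rho\}$ with $\rho\not\equiv0$, and $R=\{1\}$, $R=\emptyset$ for $M=2$. The sets $R=\{0\}$ and $R=\mathbb{Z}/2$ are subgroups, and Theorem~\ref{thm:sofic} applies.
\end{proof}

\section{Product sets of valid tuples}\label{sec:product}

\subsection*{Balanced wirings}

\begin{proof}[Proof of Lemma~\ref{lem:balanced}]
Let $w$ be a uniformly random wiring. For a fixed tuple $\sigma$, the permutation $\pi_\sigma$ is uniform among the $T!$ permutations of $I$, of which $(T-1)!$ are $T$-cycles; so $\sigma$ is valid with probability $1/T$. Let $j=\lceil9N/V\rceil$. A union bound over the $j$-subsets of $O_u$, together with $\binom{N}{j}\le N^j/j!\le(eN/j)^j$, gives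
\[
\mathbb{P}\bigl(|w(O_u)\cap I_{u'}|\ge j\bigr)\le\binom{N}{j}\prod_{i=0}^{j-1}\frac{N-i}{NV-i}\le\Bigl(\frac{eN}{jV}\Bigr)^j\le\Bigl(\frac e9\Bigr)^j\le3^{-9N/V}.
\]
So $w$ is unbalanced with probability at most $V^23^{-9N/V}$, which is at most $1/(2T)$ for large $N$. Let $\nu(w)\in[0,1]$ be the fraction of valid tuples. Then $\mathbb{E}[\nu(w)\mathbf{1}_{w\text{ balanced}}]\ge\frac1T-\frac1{2T}$, so some balanced $w$ has $\nu(w)\ge\frac1{2T}$.
\end{proof}

\subsection*{Entropy}
The entropy of a probability $p$ on a finite set is $H(p)=-\sum_ap(a)\log p(a)$, and $H(\xi)$ is the entropy of the law of a random variable $\xi$. The conditional entropy $H(\xi\mid\zeta)$ is the average, over the values of $\zeta$, of the entropy of the conditional law of $\xi$. We use the following standard facts: $H(\xi)\le\log s$ if $\xi$ takes at most $s$ values, with equality for the uniform law; the chain rule $H(\xi,\xi'\mid\zeta)=H(\xi\mid\zeta)+H(\xi'\mid\xi,\zeta)$; the equality $H(\xi,\xi'\mid\zeta)=H(\xi\mid\zeta)$ when $\xi'$ is a function of $\xi$; the inequality $H(\xi\mid\zeta,\zeta')\le H(\xi\mid\zeta)$; and subadditivity $H(\xi_1,\dots,\xi_s)\le\sum_iH(\xi_i)$. Entropy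 is used through one principle: a law of nearly maximal entropy cannot put much mass on a small set.

\begin{lemma}\label{lem:spread}
Let $p$ be a probability on a set of size $s$ with $H(p)\ge\log s-D$, and let $E$ be a subset with $0<|E|<s$. Then $p(E)\le(D+1)/\log(s/|E|)$.
\end{lemma}

\begin{proof}
Let $\xi$ have law $p$. Revealing first whether $\xi\in E$, which costs at most one bit, and then $\xi$, we get $\log s-D\le H(p)\le1+p(E)\log|E|+(1-p(E))\log s$. Rearrange.
\end{proof}

\subsection*{The kernel and transversal cycles}
Fix a wiring $w$ and nonempty sets $A_u$. For $a\in I$ let $\operatorname{box}(a)$ be the box with $a\in I_{\operatorname{box}(a)}$, and let $\operatorname{pre}(a)$ be the box with $w^{-1}(a)\in O_{\operatorname{pre}(a)}$, the box from which $a$ is entered. For $a\in I_u$ and $b\in I$ put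
\[
K(a,b)=\mathbb{P}\bigl(w(\sigma_u(a))=b\bigr),\qquad\sigma_u\text{ uniform in }A_u.
\]
The matrix $K$ forgets how the images of different inputs of the same box are correlated and keeps only the law of each image. It has three properties. Each row $K(a,\cdot)$ is a probability supported on the $N$-element set $w(O_{\operatorname{box}(a)})$. Consequently $K(a,b)>0$ implies $\operatorname{pre}(b)=\operatorname{box}(a)$. Finally, $K$ is doubly stochastic, that is, the columns also sum to $1$: for $u=\operatorname{pre}(b)$ and each $\sigma_u$, exactly one $a\in I_u$ has $\sigma_u(a)=w^{-1}(b)$. Write $a\to b$ if $K(a,b)>0$, and $K(a,E)=\sum_{b\in E}K(a,b)$.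

A path $a_0\to a_1\to\cdots$ need not be realized by one tuple, because two transitions inside the same box may be incompatible. The product structure removes this problem when each box is used at most once. Call a cycle $a_0\to a_1\to\dots\to a_{s-1}\to a_0$ \emph{transversal} if $\operatorname{box}(a_0),\dots,\operatorname{box}(a_{s-1})$ are distinct.

\begin{lemma}\label{lem:transversal}
If $N\ge2$ and there is a transversal cycle, then $\prod_uA_u$ contains a tuple that is not valid.
\end{lemma}

\begin{proof}
For each visited box $u=\operatorname{box}(a_i)$ choose $\sigma_u\in A_u$ with $w(\sigma_u(a_i))=a_{i+1}$ (indices modulo $s$), and choose $\sigma_u\in A_u$ arbitrarily in the other boxes. Then $\pi_\sigma$ has a cycle of length $s\le V<T$.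
\end{proof}

In Example~\ref{ex:small}, $A_0=A_1=\{e,s\}$ and either loop of $(e,e)$ is a transversal cycle of length $2$. We prove Proposition~\ref{prop:product} by finding a transversal cycle whenever the sets $A_u$ are large. The next example shows what this method needs; the products in it avoid transversal cycles, and we do not claim that they consist of valid tuples.

\begin{example}\label{ex:obstacles}
(a) \emph{Balance is needed.} Let $w(O_u)=I_{u+1}$, indices modulo $V$, and let $N$ be even. Color half of each $I_u$ black and half white. Let $A_0$ consist of the $\sigma_0$ for which $w\sigma_0$ reverses colors, and let $A_u$, $u\ne0$, consist of the $\sigma_u$ for which $w\sigma_u$ preserves colors. Then $|A_u|=((N/2)!)^2\ge N!\,2^{-N}$. A transversal cycle would visit every box once and change color exactly once, which is impossible. So one bit per wire avoids transversal cycles, whatever $V$ is.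

(b) \emph{Many boxes are needed.} Let $JV$ divide $N$. Label the inputs by $\mathbb{Z}/J$, with $N/J$ inputs of each label in each box, and let $w$ send $N/(JV)$ outputs of each box to each label class of each box; this $w$ is balanced. Let $A_u$ consist of the $\sigma_u$ for which $w\sigma_u$ raises labels by $1$. Then $|A_u|=((N/J)!)^J\ge N!\,J^{-N}$, and every cycle has length divisible by $J$. For $J=V+1$ there is no transversal cycle, at the price of $\log(V+1)$ bits per wire.

(c) \emph{Walks need not reach everything.} In the setting of (b), let $w\sigma_u$ preserve labels instead. The sizes $|A_u|$ are the same, and $I$ splits into $J$ classes that no path leaves.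
\end{example}

\subsection*{Plan of the proof}
Let $f_a$ be the law of the position two steps after $a$, and $g_a$ the law of the position two steps before $a$. One step stays in a set of $N$ points, but balance makes two steps spread over all $T$ points: both laws have entropy $\log T-O(\delta)$ for most $a$. Let $S(a)$ be a set of points that can be reached from $a$ through distinct boxes. If there is no transversal cycle, then $g_a(S(a))=0$. On the other hand, $S(a)$ carries most of $f_a$, and it can be chosen so that little flow of $K$ leaves it; by double stochasticity, little flow enters it. One would like to conclude that the past of $a$ lies in $S(a)$ as its future does. The difficulty is that the flow bound is an average over all points, while $a$ is one point, and the set $S(a)$ changes with $a$. We therefore replace the sets $S(a)$ by one partition of $I$ into boundedly many pieces that are almost invariant, like the classes in Example~\ref{ex:obstacles}(c), and that no $S(a)$ can cut into two large parts. For a typical $a$, both $f_a$ and $g_a$ live on the piece of $a$, and $S(a)$ fills this piece up to a set too small to carry $g_a$.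

\subsection*{Proof of Proposition~\ref{prop:product}}
Put
\[
\delta'=\delta+2,\qquad D=10(2\delta'+4),\qquad\kappa=2^{-2(D+1)},\qquad k=\lceil200/\kappa\rceil,
\]
choose $V\ge90$ so large that $\ell:=\log\frac{V}{9(k+3)}\ge200(\delta'+1)/\kappa$, and put
\[
\varepsilon=\frac1k+\frac{\delta'+1}{\ell}\le\frac{\kappa}{100}.
\]
Here $D$ bounds the entropy loss of $f_a$ and $g_a$; a set of fewer than $\kappa T$ points cannot carry half of a law with this loss; walks have length at most $k+2$; and $\varepsilon T$ bounds the flow across $S(a)$. Let $N\ge2$, let $w$ be balanced, and suppose that every tuple in $\prod_uA_u$ is valid and $\sum_u\log|A_u|\ge V\log N!-\delta T$. By Lemma~\ref{lem:transversal} there is no transversal cycle.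

\medskip\noindent\emph{Step 1: one step avoids any few boxes.} Let $\Delta(a)=\log N-H(K(a,\cdot))\ge0$. A uniform $\sigma_u\in A_u$ is determined by the values $w(\sigma_u(a))$, $a\in I_u$, so subadditivity gives $\log|A_u|\le\sum_{a\in I_u}H(K(a,\cdot))$. From $e^N\ge N^N/N!$ we have $\log N!\ge N\log N-N\log e$. Summing over $u$,
\begin{equation}\label{eq:defic}
\frac1T\sum_{a\in I}\Delta(a)\le\delta+\log e\le\delta'.
\end{equation}
Let $F$ be a set of at most $k+3$ boxes and $I_F=\bigcup_{u\in F}I_u$. By balance, $E=w(O_{\operatorname{box}(a)})\cap I_F$ has at most $9N(k+3)/V=2^{-\ell}N$ elements. Lemma~\ref{lem:spread}, applied on the $N$-element set $w(O_{\operatorname{box}(a)})$ (there is nothing to prove if $E=\emptyset$), gives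
\begin{equation}\label{eq:avoid}
K(a,I_F)\le\frac{\Delta(a)+1}{\ell}.
\end{equation}

\medskip\noindent\emph{Step 2: two steps spread over $I$.} Let $\xi_0,\xi_1,\xi_2$ be the Markov chain with transition matrix $K$ and $\xi_0$ uniform on $I$. Since $K$ is doubly stochastic, each $\xi_i$ is uniform, and \eqref{eq:defic} gives $H(\xi_1\mid\xi_0)=H(\xi_2\mid\xi_1)\ge\log N-\delta'$. Let $U=\operatorname{box}(\xi_1)=\operatorname{pre}(\xi_2)$; it is a function of $\xi_1$ and also a function of $\xi_2$. The second property, followed by conditioning on $\xi_1$ and the Markov property, gives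
\[
H(\xi_2\mid\xi_0)=H(U\mid\xi_0)+H(\xi_2\mid\xi_0,U)\ge H(U\mid\xi_0)+H(\xi_2\mid\xi_0,\xi_1)=H(U\mid\xi_0)+H(\xi_2\mid\xi_1).
\]
Given $\xi_0$ and $U$, the point $\xi_1$ lies in $w(O_{\operatorname{box}(\xi_0)})\cap I_U$, which has at most $9N/V$ elements by balance. Hence
\[
H(U\mid\xi_0)=H(\xi_1\mid\xi_0)-H(\xi_1\mid\xi_0,U)\ge\log N-\delta'-\log(9N/V)=\log V-\delta'-\log9.
\]
Adding, $H(\xi_2\mid\xi_0)\ge\log T-(2\delta'+4)=\log T-D/10$. Since $H(\xi_0)=H(\xi_2)$, the chain rule gives $H(\xi_0\mid\xi_2)=H(\xi_2\mid\xi_0)$. Let $f_a=K^2(a,\cdot)$ be the law of $\xi_2$ given $\xi_0=a$, and $g_a=K^2(\cdot,a)$ the law of $\xi_0$ given $\xi_2=a$. We have shown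
\begin{equation}\label{eq:two}
\frac1T\sum_{a}\bigl(\log T-H(f_a)\bigr)\le\frac D{10},\qquad\frac1T\sum_{a}\bigl(\log T-H(g_a)\bigr)\le\frac D{10}.
\end{equation}

\medskip\noindent\emph{Step 3: good walks.} A cycle through $a$ must enter $a$ from the box $\operatorname{pre}(a)$, so we reserve this box for the last step. Let $I^\circ=\{a:\operatorname{box}(a)\ne\operatorname{pre}(a)\}$. Its complement is $\bigcup_u(w(O_u)\cap I_u)$, so $|I\setminus I^\circ|\le9N=9T/V$ by balance. For $a\in I^\circ$, a \emph{good walk} from $a$ of length $s\ge0$ is a path $a=a_0\to a_1\to\dots\to a_s$ whose boxes $\operatorname{box}(a_0),\dots,\operatorname{box}(a_s)$ are distinct and different from $\operatorname{pre}(a)$. Let $S_j(a)$ be the set of endpoints of good walks from $a$ of length at most $j$. These sets increase with $j$, so among the $k$ disjoint sets $S_{j+1}(a)\setminus S_j(a)$, $2\le j\le k+1$, one has at most $T/k$ elements. Fix such a $j$ and put $S(a)=S_j(a)\supseteq S_2(a)$: we stop the exploration at a time when it has almost stalled, and early enough for \eqref{eq:avoid} to apply. We prove three properties.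

\emph{No return:} for $a\in I^\circ$,
\begin{equation}\label{eq:noreturn}
g_a(S(a))=0.
\end{equation}
Otherwise there are $b\in S(a)$ and $t$ with $b\to t\to a$, and then $\operatorname{box}(t)=\operatorname{pre}(a)$. If $a=a_0\to\dots\to a_s=b$ is a good walk, then $a_0\to\dots\to a_s\to t\to a_0$ is a transversal cycle.

\emph{Small flow:} for $a\in I^\circ$ and $S=S(a)$,
\begin{equation}\label{eq:flow}
\sum_{b\in S,\ b'\notin S}K(b,b')=\sum_{b\notin S,\ b'\in S}K(b,b')\le\varepsilon T.
\end{equation}
Both sums equal $|S|-\sum_{b,b'\in S}K(b,b')$, the first by the row sums and the second by the column sums. We bound the first. The terms with $b'\in S_{j+1}(a)\setminus S_j(a)$ contribute at most $T/k$, by the column sums. For $b\in S_j(a)$ fix a good walk of length at most $j$ ending at $b$, and let $F_b$ be the set of its boxes together with $\operatorname{pre}(a)$, so $|F_b|\le(j+1)+1\le k+3$. If $b\to b'$ and $\operatorname{box}(b')\notin F_b$, the walk extends to $b'$ and $b'\in S_{j+1}(a)$. So the terms with $b'\notin S_{j+1}(a)$ contribute at most $\sum_bK(b,I_{F_b})\le T(\delta'+1)/\ell$, by \eqref{eq:avoid} and \eqref{eq:defic}.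

\emph{The future lies in $S(a)$:}
\begin{equation}\label{eq:future}
\frac1T\sum_{a\in I^\circ}f_a(I\setminus S(a))\le2\varepsilon.
\end{equation}
If $a\to t\to b$ with $\operatorname{box}(t)\notin\{\operatorname{box}(a),\operatorname{pre}(a)\}$ and $\operatorname{box}(b)\notin\{\operatorname{box}(a),\operatorname{pre}(a),\operatorname{box}(t)\}$, then $b\in S_2(a)$. Applying \eqref{eq:avoid} to each step,
\[
f_a(I\setminus S(a))\le\frac{\Delta(a)+1}{\ell}+\sum_tK(a,t)\frac{\Delta(t)+1}{\ell}.
\]
Sum over $a$, use $\sum_aK(a,t)\le1$ and \eqref{eq:defic}: the average is at most $2(\delta'+1)/\ell\le2\varepsilon$.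

\medskip\noindent\emph{Step 4: one partition for all starting points.} Start with the partition $\{I\}$. As long as there are a piece $Q$ and a point $a\in I^\circ$ with $|Q\cap S(a)|\ge\kappa T$ and $|Q\setminus S(a)|\ge\kappa T$, replace $Q$ by $Q\cap S(a)$ and $Q\setminus S(a)$. All pieces have at least $\kappa T$ elements, so there are never more than $1/\kappa$ pieces, and the process stops after at most $1/\kappa$ splits. Let $Q(a)$ be the final piece containing $a$. If $b,b'$ lie in different final pieces, then at the split that separated them exactly one of them belonged to the splitting set. By \eqref{eq:flow}, each splitting set accounts for a total flow of at most $2\varepsilon T$, so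
\[
\mathbb{P}\bigl(Q(\xi_1)\ne Q(\xi_0)\bigr)=\frac1T\sum_{Q(b)\ne Q(b')}K(b,b')\le\frac{2\varepsilon}{\kappa}.
\]
The pair $(\xi_1,\xi_2)$ has the same law as $(\xi_0,\xi_1)$. Therefore
\begin{equation}\label{eq:piece}
\frac1T\sum_af_a(I\setminus Q(a))=\frac1T\sum_ag_a(I\setminus Q(a))=\mathbb{P}\bigl(Q(\xi_2)\ne Q(\xi_0)\bigr)\le\frac{4\varepsilon}{\kappa}.
\end{equation}
This statement, unlike \eqref{eq:future}, is symmetric in past and future.

\medskip\noindent\emph{Step 5: a typical point.} Choose $a\in I$ uniformly. Markov's inequality (a nonnegative variable of mean $\mu$ exceeds $\tau$ with probability at most $\mu/\tau$) bounds the probabilities of the following bad events, using $V\ge90$ and $\varepsilon\le\kappa/100\le1/100$: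
\begin{center}
\begin{tabular}{lll}
bad event & bound & source\\ \hline
$a\notin I^\circ$ & $9/V\le0.1$ & Step 3\\
$H(f_a)<\log T-D$ \ or \ $H(g_a)<\log T-D$ & $0.1+0.1$ & \eqref{eq:two}\\
$a\in I^\circ$ and $f_a(S(a))<3/4$ & $8\varepsilon\le0.08$ & \eqref{eq:future}\\
$f_a(Q(a))<3/4$ \ or \ $g_a(Q(a))<3/4$ & $2\cdot16\varepsilon/\kappa\le0.32$ & \eqref{eq:piece}
\end{tabular}
\end{center}
The total is at most $0.7<1$. Fix $a$ for which no bad event occurs, and write $S=S(a)$, $Q=Q(a)$. Then $f_a(S\cap Q)\ge\frac12$. If $S\cap Q\ne I$, Lemma~\ref{lem:spread} gives $\log(T/|S\cap Q|)\le2(D+1)$; so in all cases $|S\cap Q|\ge\kappa T$. Since the splitting has stopped, $|Q\setminus S|<\kappa T$. If $Q\setminus S\ne\emptyset$, Lemma~\ref{lem:spread} gives $g_a(Q\setminus S)\le\frac{D+1}{2(D+1)}$; so in all cases $g_a(Q\setminus S)\le\frac12$. Hence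
\[
g_a(S)\ge g_a(Q)-g_a(Q\setminus S)\ge\tfrac34-\tfrac12>0,
\]
which contradicts \eqref{eq:noreturn}. Proposition~\ref{prop:product} is proved.\qed

\section{Wires in $\mathbb{Z}^d$}\label{sec:wires}

We prove Proposition~\ref{prop:real} and keep its notation. Write sites as $(s,h)\in\mathbb{Z}^m\times\mathbb{Z}$, with \emph{position} $s$ and \emph{height} $h$; the vectors $e_1,\dots,e_m$ act on positions, and $m\ge2$. Let $[q]=\{1,\dots,q\}$. Two sets of sites are \emph{separated} if they are disjoint and no site of one is adjacent to a site of the other. All separations below come from one remark: two sites that differ by at least $2$ in some coordinate are neither equal nor adjacent.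

\subsection*{Permuting a grid along lines}
The cube must have side $O(q)$, or its collar would hold more than $O(N)$ bits. Moving the $q^m$ wires one at a time, each at its own height, would need height of order $q^m$. Instead we move wires along all parallel lines of the grid $[q]^m$ at once, which needs height $O(q)$, and a bounded number of such rounds suffices.

\begin{lemma}\label{lem:lines}
There are coordinates $\alpha_1,\dots,\alpha_{2m-1}\in\{1,\dots,m\}$ such that every permutation $\sigma$ of $[q]^m$ is a composition $\tau_{2m-1}\circ\dots\circ\tau_1$ of permutations in which $\tau_l$ changes only the coordinate $\alpha_l$.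
\end{lemma}

\begin{proof}
Induction on $m\ge1$; for $m=1$ take $\tau_1=\sigma$. Write points of $[q]^m$ as $(i,p)$ with $i\in[q]$ and $p\in[q]^{m-1}$. Form a bipartite multigraph on two copies of $[q]^{m-1}$, with one edge from $p$ to $p'$ for each point $(i,p)$, where $\sigma(i,p)=(i',p')$. Every vertex has degree $q$. By K\"onig's theorem, the edges of a $q$-regular bipartite multigraph can be partitioned into $q$ perfect matchings; index them by colors $c\in[q]$, and let $c=c(i,p)$ be the color of the edge of $(i,p)$. Consider
\[
(i,p)\mapsto(c,p)\mapsto(c,p')\mapsto(i',p').
\]
The first map is a bijection because the $q$ edges at $p$, indexed by $i$, have distinct colors. The second acts on each slice $\{c\}\times[q]^{m-1}$ by the matching of color $c$. The third is a bijection because the $q$ edges at $p'$, indexed by $i'$, have distinct colors. The first and third maps change only the first coordinate. By induction each slice permutation is a composition of $2m-3$ factors along the same coordinates for all slices; combining the $l$-th factors of all slices gives $2m-3$ permutations of $[q]^m$ of the required form.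
\end{proof}

\subsection*{Inside a cube}

\begin{lemma}\label{lem:box}
Let $B=[0,n-1]^d$. There is a vector $v^*\in4\mathbb{Z}_{\ge0}^m$ such that for every permutation $\sigma$ of $[q]^m$ there are pairwise separated connected sets $W_p\subseteq B$, $p\in[q]^m$, with the following properties: $|W_p|\equiv0\pmod M$; $|W_p|\ge n$; the only site of $W_p$ at height $0$ is $(8p,0)$; and the only site of $W_p$ at height $n-1$ is $(8\sigma(p)+v^*,n-1)$.
\end{lemma}

\begin{proof}
Write $\sigma=\tau_{2m-1}\circ\dots\circ\tau_1$ as in Lemma~\ref{lem:lines}. For each $l$ fix a spare coordinate $\beta_l\ne\alpha_l$, which exists because $m\ge2$. Put $v_0=0$, $v_l=v_{l-1}+4e_{\beta_l}$, $v^*=v_{2m-1}$, $h_l=l(2q+2)$, and $p_0=p$, $p_l=\tau_l(p_{l-1})$. The vectors $v_l$ do not depend on $\sigma$.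

\emph{Phase $l$} takes place at heights in $[h_{l-1},h_l]$. Abbreviate $\alpha=\alpha_l$, $\beta=\beta_l$, $\tau=\tau_l$, $v=v_{l-1}$, $\bar p=p_{l-1}$, and let $\eta=h_{l-1}+2\bar p_\alpha$. The wire is the union of the straight segments
\begin{align*}
(8\bar p+v,h_{l-1})&\to(8\bar p+v,\eta)\to(8\bar p+v+2e_\beta,\eta)\to(8\tau(\bar p)+v+2e_\beta,\eta)\\
&\to(8\tau(\bar p)+v+4e_\beta,\eta)\to(8\tau(\bar p)+v+4e_\beta,h_l);
\end{align*}
see Figure~\ref{fig:swap}. Call $s_\beta-(8\bar p+v)_\beta\in\{0,\dots,4\}$ the \emph{offset} of a site $(s,h)$ of the wire. Incoming columns have offset $0$, the moves in direction $\pm e_\alpha$ have offset $2$, and outgoing columns have offset $4$: a wire cannot return to offset $0$, because its target column may still be occupied by a wire that turns at a greater height.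

Take two wires with $\bar p\ne\bar p'$. If $\bar p_\gamma\ne\bar p'_\gamma$ for some $\gamma\ne\alpha$, then the $\gamma$-coordinates of their sites lie in $8\bar p_\gamma+v_\gamma+[0,4]$ and $8\bar p'_\gamma+v_\gamma+[0,4]$, and these intervals are at distance at least $4$. Now let $\bar p,\bar p'$ differ only in the coordinate $\alpha$; then the same holds for $\tau(\bar p),\tau(\bar p')$, and offsets are measured from the same origin. Two equal or adjacent sites have offsets differing by at most $1$, so both offsets lie in one of the sets $\{0,1\}$, $\{1,2\}$, $\{2,3\}$, $\{3,4\}$. For $\{0,1\}$, the $\alpha$-coordinates are $8\bar p_\alpha+v_\alpha$ and $8\bar p'_\alpha+v_\alpha$, which differ by at least $8$. For $\{1,2\}$ and $\{2,3\}$, the heights are $\eta$ and $\eta'$, which differ by at least $2$. For $\{3,4\}$, the $\alpha$-coordinates are $8\tau(\bar p)_\alpha+v_\alpha$ and $8\tau(\bar p')_\alpha+v_\alpha$, which differ by at least $8$. So the wires are separated within a phase.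

Since $h_{l-1}<\eta<h_l$, each wire has exactly one site of phase $l$ at each of the heights $h_{l-1}$ and $h_l$, and the last site of phase $l$ is the first site of phase $l+1$. So the sites of the concatenated wire in the slab $[h_{l-1},h_l]$ are exactly those of phase $l$. Above $h^*=h_{2m-1}$ continue each wire vertically to height $n-1$; there the positions $8\sigma(p)+v^*$ differ by at least $8$ in some coordinate. Two equal or adjacent sites lie in a common slab $[h_{l-1},h_l]$ or $[h^*,n-1]$, so the wires are pairwise separated.

To correct the size, add to the wire the sites $(8\sigma(p)+v^*+e_1,h^*+2i)$ for $1\le i\le j$, with $0\le j\le M-1$ chosen so that $|W_p|\equiv0\pmod M$. They are adjacent to the column of $p$, and differ by at least $6$ in some coordinate from the sites of other wires above $h^*$. They lie below height $n-1$, because $h^*+2M\le4m(q+1)+2M<n-1$. All position coordinates lie in $[8,8q+4(2m-1)+1]\subseteq[0,n-1]$. Finally $W_p$ meets every height $0,\dots,n-1$, so $|W_p|\ge n$.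
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.45cm,0cm)},y={(0.3cm,0.2cm)},z={(0cm,0.5cm)}]
\draw[gray,dashed] (6,0,0)--(18,0,0) (6,2,0)--(18,2,0) (6,4,0)--(18,4,0);
\node[right,gray] at (18,0,0) {\small offset $0$};
\node[right,gray] at (18,2,0) {\small offset $2$};
\node[right,gray] at (18,4,0) {\small offset $4$};
\draw[very thick,->] (8,0,0)--(8,0,2)--(8,2,2)--(16,2,2)--(16,4,2)--(16,4,6);
\draw[white,line width=5pt] (16,0,2)--(16,0,3.6);
\draw[very thick,gray,->] (16,0,0)--(16,0,4)--(16,2,4)--(8,2,4)--(8,4,4)--(8,4,6);
\node[below] at (8,0,0) {\small $8$}; \node[below] at (16,0,0) {\small $16$};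
\node[left] at (8,0,2) {\small $\eta=2$}; \node[left] at (8,2,4) {\small $\eta'=4$};
\end{tikzpicture}
\caption{Two wires in $\mathbb{Z}^3$ exchange places without touching ($q=2$, heights $0$ to $6$, drawn upward). They enter at offset $0$ above the points $8$ and $16$, travel horizontally at offset $2$ at the different heights $2$ and $4$, and leave at offset $4$.}\label{fig:swap}
\end{figure}

\subsection*{Outside the cubes}
Identify $I_u$ with the set of sites $(8p,0)+uLe_1$ and $O_u$ with the set of sites $(8p+v^*,n-1)+uLe_1$, $p\in[q]^m$; a bijection $I_u\to O_u$ is then a permutation of $[q]^m$. Outside the cubes space costs nothing, since only the collars are counted. So each output gets its own rank, and connectors of higher rank pass around those of lower rank: higher above the cubes, farther out in direction $e_2$, and deeper below.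

\begin{lemma}\label{lem:outside}
Let $w:O\to I$ be a bijection, $o_0\in O$ and $\theta\in\mathbb{Z}/M\cup\{\infty\}$. There are pairwise separated connected sets $C_o$, $o\in O$, disjoint from all $B_u$, such that $o$ and $w(o)$ are adjacent to $C_o$ and no other site of $\bigcup_uB_u$ is. Moreover $C_o$ is finite with $|C_o|\equiv0\pmod M$ for $o\ne o_0$, and $C_{o_0}$ is infinite if $\theta=\infty$ and finite with $|C_{o_0}|\equiv\theta\pmod M$ otherwise.
\end{lemma}

\begin{proof}
Write $o=(s,n-1)$ and $w(o)=(s',0)$. Since $8\mid L$, the positions $s$ of all outputs are congruent modulo $8$ in every coordinate, so two of them differ by at least $8$ in some coordinate; the same holds for inputs. The second coordinates of $s$ and $s'$ lie in $[0,n-1]$. Let $\lambda:O\to\{1,\dots,T\}$ be a bijection with $\lambda(o_0)=T$, and put $\mu_\lambda=n+8+4\lambda$. For $o$ of rank $\lambda=\lambda(o)$ let $\hat s$ and $\hat s'$ be obtained from $s+4e_1$ and $s'+4e_1$ by replacing the second coordinate by $\mu_\lambda$. Let $C_o$ be the union of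
\begin{enumerate}
\item[(U1)] the column $(s,h)$, $n\le h\le n+4\lambda$;
\item[(U2)] the sites $(s+te_1,n+4\lambda)$, $0\le t\le4$;
\item[(U3)] the segment from $(s+4e_1,n+4\lambda)$ in direction $e_2$ to $(\hat s,n+4\lambda)$;
\item[(F1)] the column $(\hat s,h)$, $-4\lambda\le h\le n+4\lambda$;
\item[(F2)] a path from $(\hat s,-4\lambda)$ to $(\hat s',-4\lambda)$ with second coordinate $\mu_\lambda$ and height $-4\lambda$ throughout;
\item[(L3)] the segment from $(\hat s',-4\lambda)$ in direction $-e_2$ to $(s'+4e_1,-4\lambda)$;
\item[(L2)] the sites $(s'+te_1,-4\lambda)$, $0\le t\le4$;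
\item[(L1)] the column $(s',h)$, $-4\lambda\le h\le-1$.
\end{enumerate}
Consecutive segments share an endpoint, so $C_o$ is connected. The sidestep (U2) lets the segment (U3) pass between the taller columns (U1) of other outputs. The \emph{upper} part (U) has heights in $[n,n+4\lambda]$, the \emph{lower} part (L) has heights in $[-4\lambda,-1]$, and the \emph{far} part (F) has second coordinate $\mu_\lambda$ and heights in $[-4\lambda,n+4\lambda]$. All second coordinates are at most $\mu_\lambda$, and those of (U1), (U2), (L1), (L2) are at most $n-1$.

Take two outputs $o_1,o_2$ of ranks $\lambda_1<\lambda_2$ and compare their parts.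
\begin{itemize}
\item Upper part of one, lower part of the other: the heights differ by more than $n$.
\item Any part of $o_1$, far part of $o_2$: the second coordinates are at most $\mu_{\lambda_1}$ and equal to $\mu_{\lambda_2}\ge\mu_{\lambda_1}+4$.
\item Far part of $o_1$, upper or lower part of $o_2$: the segments (U1), (U2), (L1), (L2) of $o_2$ have second coordinate at most $n-1<\mu_{\lambda_1}-1$. The segment (U3) of $o_2$ has height $n+4\lambda_2\ge n+4\lambda_1+4$, and (L3) has height $-4\lambda_2\le-4\lambda_1-4$.
\item Upper part, upper part. (U1) and (U1): the positions differ by at least $8$ in some coordinate. (U2) or (U3) against (U2) or (U3): the heights $n+4\lambda_1$ and $n+4\lambda_2$ differ by at least $4$. (U1) of one and (U2) of the other: a coordinate in which the output positions differ by at least $8$ is moved by at most $4$. (U1) of one and (U3) of the other: the first coordinates differ by $4$ modulo $8$.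
\item Lower part, lower part: the previous four cases hold with (L$i$) for (U$i$), input positions for output positions, and heights $-4\lambda_1,-4\lambda_2$.
\end{itemize}
So the sets $C_o$ are pairwise separated. Every site of $C_o$ other than $(s,n)$ and $(s',-1)$ has height at least $n+1$, or height at most $-2$, or second coordinate at least $n+12$, so it is neither in nor adjacent to a cube. The only site of a cube adjacent to $(s,n)$ is the one below it, $o$, and the only one adjacent to $(s',-1)$ is the one above it, $w(o)$.

To correct the size of $C_o$ modulo $M$, add the required number of the sites $(\hat s+e_2,2i)$, $1\le i\le M-1$. They are new and adjacent to the column (F1) of $o$. Their second coordinate $\mu_\lambda+1$ differs by at least $3$ from those of the cubes and of the far parts and added sites of other ranks, and their heights lie in $[2,n-2]$, at distance at least $2$ from the heights of all upper and lower parts. If $\theta=\infty$, add to $C_{o_0}$ instead the ray $(\hat s+te_2,1)$, $t\ge1$. Its second coordinates exceed $\mu_T$, while the cubes and all other $C_o$ have second coordinates at most $\mu_{T-1}+1=\mu_T-3$.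
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:real}]
Fix $o_0\in O$, the sets $C_o$ of Lemma~\ref{lem:outside}, and one family of wires from Lemma~\ref{lem:box} for each permutation of $[q]^m$. For a tuple $\sigma$, place in $B_u$ the wires for $\sigma_u$, translated by $uLe_1$, and let $W_a$ be the wire that contains the input $a$; it also contains the output $\sigma(a)$, and no other input or output. Let $y_\sigma$ be $0$ on $\bigcup_aW_a\cup\bigcup_oC_o$ and $1$ elsewhere. Property (R1) holds by construction. The pieces $W_a$ and $C_o$ are connected and pairwise disjoint. Different wires are separated, by Lemma~\ref{lem:box} within a cube and because different cubes are separated; different connectors are separated; and $C_o$ is adjacent exactly to $W_{\sigma^{-1}(o)}$ and $W_{w(o)}$. Hence the components of zeros are the sets $\bigcup_{a\in\Omega}(W_a\cup C_{\sigma(a)})$, where $\Omega$ runs over the cycles of $\pi_\sigma=w\circ\sigma$. This is (R2). The component containing $C_{o_0}$ is the special one. Sizes of disjoint pieces add, all pieces other than $C_{o_0}$ are finite of size divisible by $M$, and every component contains a wire, of size at least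 $n$. This is (R3).
\end{proof}

\begin{remark}
The hypothesis $d\ge3$ enters the proofs of Theorems~\ref{thm:odd} and~\ref{thm:general} only through Proposition~\ref{prop:real}: Lemma~\ref{lem:box} needs the spare direction $\beta_l\ne\alpha_l$, and Lemma~\ref{lem:outside} needs the two horizontal directions $e_1$ and $e_2$. For $d=2$, disjoint paths that cross a square from bottom to top keep their left-to-right order by planarity, so only the identity permutation is realized and already the pattern $s$ of Example~\ref{ex:small} does not exist.
\end{remark}

\begin{thebibliography}{9}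

\bibitem{Cassaigne} J.~Cassaigne, unpublished.

\bibitem{ENS} \emph{\'Ecole Normale Sup\'erieure de Lyon}, \texttt{http://www.sbarbieri.usach.cl/\allowbreak archivos/\allowbreak articulos/\allowbreak MemoriaFrancia.pdf}.

\bibitem{RS} Raz and Spieker, Combinatorica \textbf{15} (1995).

\end{thebibliography}
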